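# Weakly compact sets up to $\varepsilon$: a Tukey dichotomy for separable Banach spaces and the perfect set property

## 1. Spaces that are not weakly sequentially complete

How complicated is the family of weakly compact subsets of the unit ball of a separable Banach space, if we are allowed errors of size $\varepsilon$? We compare this family with two benchmarks, the countable order $\omega$ and the order $\omega^\omega$. The problem, posed in the slides "Weakly compact sets in separable Banach spaces" (http://www.math.uni.wroc.pl/~grzes/papers2/gp_ny_slides_h.pdf), is whether every separable space is either no worse than $\omega$ or at least as bad as $\omega^\omega$. We set up just enough language to settle the easy spaces first.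

Banach spaces are real; a complex space and its underlying real space have the same ball and the same weak topology, so nothing is lost. We write $B=B_X$ for the closed unit ball and $\mathcal K(B)$ for the family of weakly compact subsets of $B$. "RWC" means relatively weakly compact. The order on $\omega^\omega$ is coordinatewise: $f\le g$ iff $f(n)\le g(n)$ for all $n$.

**Definition 1.1 (Tukey reduction).** Let $P,Q$ carry binary relations $\le_P,\le_Q$. Write $(P,\le_P)\preceq(Q,\le_Q)$ if there is $f:P\to Q$ such that for every $q\in Q$ there is $p\in P$ with: $f(x)\le_Q q$ implies $x\le_P p$, for all $x\in P$. Write $P\sim Q$ if $P\preceq Q$ and $Q\preceq P$.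

In words: for each $q$, the set $\{x:f(x)\le_Q q\}$ has an upper bound in $P$. Reductions compose. If $f$ witnesses $P\preceq Q$ and $g$ witnesses $Q\preceq R$, then for $r\in R$ take $q$ with $g(y)\le r\Rightarrow y\le q$, then $p$ with $f(x)\le q\Rightarrow x\le p$; this $p$ works for $g\circ f$. No transitivity of the relations is used.

As an example, $\omega\preceq\omega^\omega$ by sending $n$ to the constant function $n$, since constant $n\le g$ implies $n\le g(0)$. On the other hand $\omega^\omega\not\preceq\omega$: if $f$ were a reduction, then $\omega^\omega=\bigcup_n\{h:f(h)\le n\}$, where the $n$-th set is bounded by some $p_n$, but the function $h(j)=p_j(j)+1$ lies below no $p_n$.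

**Definition 1.2 (Asymptotic structure).** An asymptotic structure is a set $P$ with relations $\le_\varepsilon$ ($\varepsilon>0$) such that $x\le_\eta y$ implies $x\le_\varepsilon y$ whenever $\eta<\varepsilon$. For an ordinary poset $(Q,\le)$, $P\preceq Q$ means $(P,\le_\varepsilon)\preceq(Q,\le)$ for **every** $\varepsilon>0$, and $Q\preceq P$ means $(Q,\le)\preceq(P,\le_\delta)$ for **some** $\delta>0$. The structure $\mathbb AK(B)$ is $\mathcal K(B)$ with $K\le_\varepsilon L$ iff $K\subseteq L+\varepsilon B$.

Let us unpack the two alternatives. First,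
$$\mathbb AK(B)\preceq\omega\iff\text{for each }\varepsilon>0\text{ there are }L_0\subseteq L_1\subseteq\cdots\text{ in }\mathcal K(B)\text{ such that each }K\in\mathcal K(B)\text{ lies in some }L_n+\varepsilon B.\tag{1}$$
Given a reduction $f$, let $L_n'$ satisfy $f(K)\le n\Rightarrow K\subseteq L_n'+\varepsilon B$ and put $L_n=\bigcup_{i\le n}L_i'$. Conversely, send $K$ to the least $n$ with $K\subseteq L_n+\varepsilon B$; if this $n$ is at most $N$, then $K\subseteq L_N+\varepsilon B$. Second,
$$\omega^\omega\preceq\mathbb AK(B)\iff\text{for some }\delta>0\text{ and }\Phi:\omega^\omega\to\mathcal K(B),\text{ each }\{h:\Phi(h)\subseteq L+\delta B\},\ L\in\mathcal K(B),\text{ is pointwise bounded.}\tag{2}$$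
The alternatives exclude each other, since together they would give $\omega^\omega\preceq\omega$.

Two background facts from the statement of the problem give context. A space $X$ is called SWCG if there is a weakly compact $L\subseteq X$ such that for every weakly compact $K\subseteq X$ and $\varepsilon>0$ there is $n$ with $K\subseteq nL+\varepsilon B$; and $X$ is SWCG iff $\mathbb AK(B)\preceq\omega$. Also, for the exact order of inclusion there is a dichotomy: either $(\mathcal K(B),\subseteq)\sim\{0\}$ or $\omega^\omega\preceq(\mathcal K(B),\subseteq)$. We will not use either fact.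

Some spaces can be done by hand. If $X$ is reflexive, then $B\in\mathcal K(B)$ and (1) holds with $L_n=B$. If $X=\ell_1$, weakly compact sets are norm compact by Schur's theorem, so for $K\in\mathcal K(B)$ the tails $\sum_{i>n}|v(i)|$ tend to $0$ uniformly on $K$, and (1) holds with $L_n$ the unit ball of the span of $e_0,\dots,e_n$. Now the first case with content.

**Proposition 1.3.** If $X$ (separable or not) contains a weakly Cauchy sequence with no weak limit, then $\omega^\omega\preceq\mathbb AK(B)$.

*Proof.* Weakly Cauchy sequences are bounded, so after scaling let $(x_n)$ be such a sequence in $B$. Its $w^*$-limit $x^{**}\in X^{**}$ is not in $X$, so $d=\mathrm{dist}(x^{**},X)>0$. For $n\ge m$ put $u_{m,n}=\frac12(x_n-x_m)\in B$, and for $h\in\omega^\omega$ let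
$$\Phi(h)=\{0\}\cup\{u_{m,n}:m\le n\le m+h(m)\}.$$

This set is weakly compact. Let $W$ be a weak neighborhood of $0$ given by finitely many functionals. As $(x_n)$ is weakly Cauchy, there is $M$ with $u_{m,n}\in W$ for all $n\ge m\ge M$; for each $m<M$ only finitely many $u_{m,n}$ are in the list. So all but finitely many listed vectors lie in $W$, and $\Phi(h)$ is compact.

Fix $0<\delta<d/2$ and $L\in\mathcal K(B)$, and suppose that for some $m$ the values $h(m)$, with $\Phi(h)\subseteq L+\delta B$, are unbounded. Then $u_{m,n}\in L+\delta B$ for all $n\ge m$; write $u_{m,n}=l_n+\delta b_n$ with $l_n\in L$, $b_n\in B$. Take limits along a nonprincipal ultrafilter, $w^*$ for $u_{m,n}$ and weak for $l_n$, with $l=\lim l_n\in L$. By $w^*$-lower semicontinuity of the norm, $\|\frac12(x^{**}-x_m)-l\|\le\delta$, so $\|x^{**}-(x_m+2l)\|\le2\delta<d$. This is impossible because $x_m+2l\in X$. By (2) we are done. ∎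

In $c_0$ one can take $x_n=e_0+\dots+e_n$. Then $x^{**}=(1,1,\dots)$, $d=1$, and $u_{m,n}=\frac12(e_{m+1}+\dots+e_n)$.

If $X$ contains no copy of $\ell_1$, this settles the matter. Either $X$ is reflexive, or by Eberlein–Šmulian there is a sequence in $B$ with no weakly convergent subsequence; by Rosenthal's $\ell_1$ theorem it has a weakly Cauchy subsequence, which has no weak limit, and Proposition 1.3 applies.

What changes in a general separable space? The proof used, for each $m$, an infinite set $U_m=\{u_{m,n}:n\ge m\}$ with two properties: (a) no $L\in\mathcal K(B)$ has $U_m\subseteq L+\delta B$; (b) finitely many vectors from each $U_m$, taken together over all $m$, form an RWC set. The weak Cauchy property gave (b) for free. In a weakly sequentially complete space there is no such sequence, and (b) must come from somewhere else. It turns out that whether it can be had is not decided by ZFC.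

## 2. Coanalytic sets and the statements to be proved

A subset of $2^\omega$ is *analytic* if it is the projection of a closed subset of $2^\omega\times\omega^\omega$, and *coanalytic* if its complement is analytic. A *perfect* set is a nonempty closed set without isolated points. An uncountable analytic set always contains a perfect set. For coanalytic sets this is a hypothesis: let $\mathsf{PSP}(\mathbf\Pi^1_1)$ be the statement "every uncountable coanalytic subset of $2^\omega$ contains a perfect set".

For $r\subseteq\omega$, $L[r]$ is the inner model of sets constructible from $r$. It satisfies ZFC and the continuum hypothesis, and $\omega_1^{L[r]}\le\omega_1$. We use two classical theorems (Kanamori, *The Higher Infinite*, §14; Jech, *Set Theory*, Ch. 25).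

**(G)** (Gödel, Solovay) If $\omega_1^{L[r]}=\omega_1$ for some $r\subseteq\omega$, then there is an uncountable $\Pi^1_1(r)$ subset of $2^\omega$ without perfect subset.

**(MS)** (Mansfield, Solovay) If $\omega_1^{L[r]}<\omega_1$ for all $r\subseteq\omega$, then $\mathsf{PSP}(\mathbf\Pi^1_1)$ holds.

So $\mathsf{PSP}(\mathbf\Pi^1_1)$ is equivalent to "$\omega_1^{L[r]}<\omega_1$ for all $r\subseteq\omega$". Let $\mathfrak d$ be the least size of a cofinal subset of $(\omega^\omega,\le)$, and let $[Y]^{<\omega}$ be the set of finite subsets of $Y$ ordered by inclusion.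

**Theorem A (ZFC).** If $\mathsf{PSP}(\mathbf\Pi^1_1)$ fails, there is a separable $X$ with $\mathbb AK(B_X)\sim[\omega_1]^{<\omega}$. For this $X$: $\mathbb AK(B_X)\not\preceq\omega$, and $\omega^\omega\preceq\mathbb AK(B_X)$ iff $\mathfrak d=\omega_1$.

**Theorem B (ZFC).** If $\mathsf{PSP}(\mathbf\Pi^1_1)$ holds, every separable $X$ satisfies $\mathbb AK(B_X)\preceq\omega$ or $\omega^\omega\preceq\mathbb AK(B_X)$.

**Corollary 1.** If $\mathfrak d>\omega_1$, the dichotomy for all separable $X$ is equivalent to $\mathsf{PSP}(\mathbf\Pi^1_1)$.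

**Corollary 2.** (a) If ZFC is consistent, so is ZFC + "the dichotomy fails for some separable $X$". (b) If ZFC + "there is an inaccessible cardinal" is consistent, so is ZFC + "the dichotomy holds for all separable $X$".

Thus the dichotomy can be neither proved in ZFC (if ZFC is consistent) nor refuted in ZFC (if ZFC with an inaccessible cardinal is consistent).

Say that $\omega^\omega\preceq\mathbb AK(B_X)$ *in a Borel way* if for some $\delta>0$ there is a Borel map $h\mapsto(v_n^h)_n$ from $\omega^\omega$ to $B_X^{\,\omega}$ ($B_X$ with the norm topology) such that every $\{v_n^h\}_n$ is RWC and $\Phi(h)=\overline{\{v_n^h\}_n}^{\,w}$ witnesses $\omega^\omega\preceq(\mathcal K(B_X),\le_\delta)$.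

**Theorem C (ZFC).** $\mathsf{PSP}(\mathbf\Pi^1_1)$ is equivalent to: for every separable $X$, either $\mathbb AK(B_X)\preceq\omega$, or $\omega^\omega\preceq\mathbb AK(B_X)$ in a Borel way.

These arguments do not determine whether the full dichotomy can hold when $\mathsf{PSP}(\mathbf\Pi^1_1)$ fails and $\mathfrak d=\omega_1$ (for instance in $L$). The independence does not depend on this.

Sections 3–5 prove Theorem B, Sections 6–11 prove Theorem A and the corollaries, and Section 12 proves Theorem C.

## 3. Weak compactness read off finite sets of integers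

For this and the next two sections let $X\ne\{0\}$ be separable (for $X=\{0\}$ trivially $\mathbb AK(B)\preceq\omega$), and let $D=\{d_i:i\in\omega\}$ be norm dense in $B$, enumerated without repetition. For $A\subseteq\omega$ write $d[A]=\{d_i:i\in A\}$, and let
$$I=\{A\subseteq\omega:d[A]\text{ is RWC}\}.$$
The purpose of the section is to express "$A\in I$" by conditions on finite subsets of $A$.

**Definition 3.1.** Let $\theta_k=2^{-k}$. A finite $\sigma=\{i_0<\dots<i_{r-1}\}\subset\omega$ is in $\mathrm{Fin}_k$ iff for each $m<r$ there is $x^*\in B_{X^*}$ with $x^*(d_{i_n})\ge\theta_k$ for $m\le n<r$ and $x^*(d_{i_n})\le\theta_k/2$ for $n<m$. Let $\mathcal A_k$ be the set of infinite $a\subseteq\omega$ all of whose finite subsets are in $\mathrm{Fin}_k$, and let $J_k$ be the set of $A\subseteq\omega$ that have no infinite subset in $\mathcal A_k$.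

An element of $\mathcal A_k$ is a staircase: functionals separate its early terms from its late terms by a fixed gap. In $c_0$ the vectors $e_0+\dots+e_n$ form one, with the $m$-th coordinate functional at step $m$. In $\ell_1$ the unit vectors form one, with the functional $1_{[m,\infty)}\in\ell_\infty$ at step $m$. (Take $D$ to contain these vectors, enumerated in this order.)

The family $\mathrm{Fin}_k$ is hereditary. If $\{i_{n_0}<\dots<i_{n_{t-1}}\}\subseteq\sigma$, then for $m<t$ the functional that $\sigma$ has for $n_m$ works. Hence $a\in\mathcal A_k$ as soon as all finite *initial segments* of $a$ are in $\mathrm{Fin}_k$, and $\mathcal A_k$ is closed under infinite subsets. Therefore $J_k$ is an ideal containing the finite sets: if an infinite $a\subseteq A\cup A'$ is in $\mathcal A_k$, then $a\cap A$ or $a\cap A'$ is infinite and in $\mathcal A_k$.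

**Lemma 3.2.** If $a\in\mathcal A_k$, $L\subseteq X$ is weakly compact and $0\le\delta<\theta_k/4$, then $d[a]\not\subseteq L+\delta B$.

*Proof.* Let $\theta=\theta_k$, $a=\{i_0<i_1<\cdots\}$, and suppose $x_n:=d_{i_n}=l_n+\delta b_n$ with $l_n\in L$, $b_n\in B$. For each $m$, the sets of functionals in $B_{X^*}$ that satisfy the requirements at $m$ for all $n<r$ are $w^*$-compact, nonempty, and decrease with $r>m$. So there is $x_m^*\in B_{X^*}$ with $x_m^*(x_n)\ge\theta$ for all $n\ge m$ and $x^*_m(x_n)\le\theta/2$ for $n<m$.

Let $\mathcal U$ be a nonprincipal ultrafilter on $\omega$, and let $x^{**}=w^*\text{-}\lim_{\mathcal U}x_n$, $l=w\text{-}\lim_{\mathcal U}l_n\in L$, $x^*=w^*\text{-}\lim_{\mathcal U}x_m^*$. Then $\|x^{**}-l\|\le\delta$. We compute $x^{**}(x^*)$ in two ways.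

For fixed $n$ we have $x_m^*(x_n)\le\theta/2$ once $m>n$, so $x^*(x_n)\le\theta/2$ for all $n$, and $x^{**}(x^*)\le\theta/2$. For fixed $m$ we have $x^{**}(x_m^*)=\lim_{\mathcal U}x_m^*(x_n)\ge\theta$, so $x_m^*(l)\ge\theta-\delta$; hence $x^*(l)\ge\theta-\delta$ and $x^{**}(x^*)\ge\theta-2\delta$. Together $\theta-2\delta\le\theta/2$, that is, $\delta\ge\theta/4$, a contradiction. ∎

**Lemma 3.3.** $A\in I$ iff $A\in J_k$ for all $k$.

*Proof.* If $A\in I$ and an infinite $a\subseteq A$ were in $\mathcal A_k$, then Lemma 3.2 with $L=\overline{d[A]}^{\,w}$ and $\delta=0$ would give a contradiction.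

Conversely, let $A\notin I$. A bounded set is RWC iff its $w^*$-closure in $X^{**}$ lies in $X$, so there is $x^{**}\in X^{**}\setminus X$ in the $w^*$-closure of $d[A]$. Let $d=\mathrm{dist}(x^{**},X)>0$, choose $k$ with $\theta=\theta_k<d$, and by Hahn–Banach choose $x^{***}$ of norm $1$ vanishing on $X$ with $x^{***}(x^{**})=d$. We choose $x_m^*$ and $x_m$ inductively. Given $x_n$ for $n<m$, Goldstine's theorem for $B_{X^*}\subseteq B_{X^{***}}$ provides $x_m^*\in B_{X^*}$ with $x_m^*(x_n)<\theta/2$ for $n<m$ (as $x^{***}(x_n)=0$) and $x^{**}(x_m^*)>\theta$ (as $x^{***}(x^{**})=d>\theta$). Since $x^{**}(x_j^*)>\theta$ for $j\le m$ and $x^{**}$ is in the $w^*$-closure of $d[A]$, pick $x_m\in d[A]$ with $x_j^*(x_m)>\theta$ for all $j\le m$.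

The $x_m$ are distinct, because $x_m^*(x_n)<\theta/2$ for $n<m$ while $x_m^*(x_m)>\theta$. So their indices in the enumeration of $D$ are distinct, and we can pass to a subsequence along which the indices increase, keeping the corresponding functionals. The result is an infinite subset of $A$ in $\mathcal A_k$, so $A\notin J_k$. ∎

**Lemma 3.4.** For $K\in\mathcal K(B)$ and $\eta>0$ there is $A\in I$ with $K\subseteq d[A]+\eta B$.

*Proof.* If $K=\emptyset$ take $A=\emptyset$. Otherwise let $(k_j)_{j\in\omega}$ be norm dense in $K$ and choose $e_j\in D$ with $\|e_j-k_j\|<\eta2^{-j-1}$. A sequence in $\{e_j\}$ either repeats one term infinitely often, or has a subsequence $(e_{j_l})$ with $j_l$ increasing; as $(k_{j_l})$ has a weakly convergent subsequence and $\|e_j-k_j\|\to0$, so does $(e_{j_l})$. By Eberlein–Šmulian $\{e_j\}$ is RWC; let $A$ be its index set. For $v\in K$ pick $j$ with $\|v-k_j\|<\eta/2$; then $\|v-e_j\|\le\eta$. ∎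

**Definition 3.5.** $I$ is *countably generated in $J_k$* if there is a countable $\mathcal C\subseteq J_k$ such that each $A\in I$ is contained in a member of $\mathcal C$.

## 4. When countably many sets in each $J_k$ cover $I$

Now we imitate Proposition 1.3. We look for sets $A^0\supseteq A^1\supseteq\cdots$ of integers such that (a) no $d[A^m]$ is contained in $L+\frac\varepsilon2B$ with $L\in\mathcal K(B)$, and (b) any union of finite subsets $F^m\subseteq A^m$ is in $I$. By Lemma 3.3, (b) holds if for each $k$ some $A^m$ is in $J_k$. So we want sets that are in $J_k$ and yet not coverable. A pigeonhole argument finds them, provided there are only countably many candidates.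

**Proposition 4.1.** Suppose that for every $k$, $I$ is countably generated in $J_k$. Then $\mathbb AK(B)\preceq\omega$ or $\omega^\omega\preceq\mathbb AK(B)$.

*Proof.* **Step 1: fix the candidates and a notion of smallness.** Taking finite unions in the ideal $J_k$, fix $A^k_0\subseteq A^k_1\subseteq\cdots$ in $J_k$ such that each $A\in I$ is contained in some $A^k_n$. Assume $\mathbb AK(B)\not\preceq\omega$ and fix $\varepsilon>0$ with $(\mathcal K(B),\le_\varepsilon)\not\preceq\omega$. Call $\mathcal H\subseteq I$ *small* if there are $L_n\in\mathcal K(B)$ ($n\in\omega$) such that for each $A\in\mathcal H$ some $n$ has $d[A]\subseteq L_n+\frac\varepsilon2B$. Countable unions of small families are small.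

**Step 2: $I$ is not small.** This step transfers the hypothesis from $\mathcal K(B)$ to $I$. If $L_n$ witness that $I$ is small, we may take them increasing, by finite unions. By Lemma 3.4 with $\eta=\varepsilon/2$, each $K\in\mathcal K(B)$ satisfies $K\subseteq d[A]+\frac\varepsilon2B\subseteq L_n+\varepsilon B$ for some $A\in I$ and some $n$. Sending $K$ to the least $n$ with $K\subseteq L_n+\varepsilon B$ gives $(\mathcal K(B),\le_\varepsilon)\preceq\omega$, a contradiction.

**Step 3: pigeonhole.** This step finds the decreasing sequence. For $s\in\omega^m$ let $A^s=\bigcap_{k<m}A^k_{s(k)}$, with $A^\emptyset=\omega$, and $I_s=\{A\in I:A\subseteq A^s\}$. Each $A\in I_s$ is contained in some $A^m_n$, so $I_s=\bigcup_nI_{s^\frown n}$. As $I_\emptyset=I$ is not small, we find inductively $f\in\omega^\omega$ such that no $I_{f|m}$ is small. Hence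
$$d[A^{f|m}]\not\subseteq L+\tfrac\varepsilon2B\qquad\text{for all }m\text{ and all }L\in\mathcal K(B),\tag{3}$$
since otherwise the single set $L$ would show that $I_{f|m}$ is small. In particular $A^{f|m}\ne\emptyset$.

**Step 4: the map.** Write $A^{f|m}=\bigcup_jF^m_j$ with finite nonempty $F_0^m\subseteq F_1^m\subseteq\cdots$, and for $h\in\omega^\omega$ let $A_h=\bigcup_mF^m_{h(m)}\ne\emptyset$. We check $A_h\in I$. Suppose an infinite $a\subseteq A_h$ is in $\mathcal A_k$. As $\bigcup_{m\le k}F^m_{h(m)}$ is finite, a cofinite part of $a$ lies in $\bigcup_{m>k}F^m_{h(m)}$. For $m>k$ we have $F^m_{h(m)}\subseteq A^{f|m}\subseteq A^k_{f(k)}$. So a set in $\mathcal A_k$ is contained in $A^k_{f(k)}\in J_k$, a contradiction. Thus $A_h\in J_k$ for all $k$, and $A_h\in I$ by Lemma 3.3. Let $\Phi(h)=\overline{d[A_h]}^{\,w}\in\mathcal K(B)$.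

**Step 5: the map is a reduction.** Let $L\in\mathcal K(B)$ and $H=\{h:\Phi(h)\subseteq L+\frac\varepsilon2B\}$. If $\{h(m):h\in H\}$ were unbounded for some $m$, then $A^{f|m}=\bigcup_{h\in H}F^m_{h(m)}$, so $d[A^{f|m}]\subseteq L+\frac\varepsilon2B$, against (3). So $H$ is pointwise bounded, and $\omega^\omega\preceq(\mathcal K(B),\le_{\varepsilon/2})$. ∎

No hypothesis beyond ZFC was used. The argument stops at one exact point, the equality $I_s=\bigcup_nI_{s^\frown n}$ in Step 3: if for some $k$ no countable subfamily of $J_k$ covers $I$, there is no pigeonhole.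

## 5. A derivative on a tree of sets with rank witnesses

Suppose now that $I$ is not countably generated in $J:=J_{k^*}$ for some $k^*$. We turn this failure into the reduction. Instead of one sequence of bad sets we want a *tree* of choices: at every node an infinite set in $\mathcal A_{k^*}$ from which one element is picked, such that along every branch the picked elements lie in a set belonging to $I$. The difficulty is the last clause: membership in $I$ is a statement about all infinite subsets, and a step-by-step construction does not see it. The remedy is to build, together with $A$, a witness that $A\in I$. By Lemma 3.3, $A\in I$ says that certain trees are well-founded, so the witness is a rank function.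

Recall that a well-founded countable tree has a rank function with values in $\omega_1$, namely $\rho(\sigma)=\sup\{\rho(\tau)+1:\tau\text{ properly extends }\sigma\}$, which strictly decreases along proper extensions.

**Step 1: the tree $U$.** We set up approximations to pairs (set, witness). Let $r\subseteq\omega$ code $\{(k,\sigma):\sigma\in\mathrm{Fin}_k\}$. Fix in $L[r]$ a surjection $j\mapsto(k_j,\sigma_j)$ from $\omega$ onto $\omega\times[\omega]^{<\omega}$ with $\sigma_j\subseteq\{0,\dots,j-1\}$. (Take a recursive enumeration in which each pair occurs infinitely often, and replace an entry by $(0,\emptyset)$ if it appears too early.) Let $U$ be the set of pairs $(s,g)\in2^n\times\omega_1^n$, $n\in\omega$, such that for all $i,j<n$: if $k_i=k_j=k$, $\sigma_i$ is a proper initial segment of $\sigma_j$, $\sigma_i,\sigma_j\in\mathrm{Fin}_k$ and $\sigma_j\subseteq s^{-1}(1)$, then $g(i)>g(j)$. Since $\sigma_j\subseteq\{0,\dots,j-1\}$, the condition for $i,j$ only involves $s|j$, so $U$ is closed under restriction: it is a tree. Also $U\in L[r]$; here $\omega_1=\omega_1^V$ is just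 an ordinal. We claim
$$A\in I\iff\exists g\in\omega_1^\omega\ \ (1_A,g)\in[U].\tag{4}$$
By Lemma 3.3, $A\in I$ iff for each $k$ the tree $\mathrm{Fin}_k\cap[A]^{<\omega}$, ordered by end-extension, has no infinite branch; indeed an infinite branch is the same as an infinite $a\subseteq A$ with all initial segments in $\mathrm{Fin}_k$. If all these trees are well-founded, let $g(j)$ be the rank of $\sigma_j$ in the tree for $k_j$, and $0$ if $\sigma_j$ is not in it; then $(1_A,g)\in[U]$. Conversely, let $(1_A,g)\in[U]$. An infinite branch $\sigma^0\subset\sigma^1\subset\cdots$ of the tree for $k$ would give indices $j_n$ with $(k_{j_n},\sigma_{j_n})=(k,\sigma^n)$, hence $g(j_0)>g(j_1)>\cdots$, an infinite decreasing sequence of ordinals.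

**Step 2: the derivative.** We remove nodes from which only sets in $J$ can be reached. For a subtree $V\subseteq U$ and $p\in V$ let
$$A(V,p)=\{l:\exists(s',g')\in V\text{ extending }p\text{ with }s'(l)=1\},\qquad\partial V=\{p\in V:A(V,p)\notin J\}.$$
If $p'$ is an initial segment of $p$, then $A(V,p')\supseteq A(V,p)$; so $\partial V$ is a subtree. Put $V_0=U$, $V_{\xi+1}=\partial V_\xi$, and $V_\xi=\bigcap_{\eta<\xi}V_\eta$ at limits. Let $V_\infty$ be the eventual value, so $\partial V_\infty=V_\infty$.

**Step 3: the recursion lives in $L[r]$.** We need this to count the sets $A(V_\xi,p)$. For $A\in L[r]$, "$A\in J$" says that the tree $\mathrm{Fin}_{k^*}\cap[A]^{<\omega}\in L[r]$ is well-founded. This is absolute: if $L[r]$ thinks that it is well-founded, $L[r]$ has a rank function for it, which is a rank function in $V$; and a tree without branches in $V$ has none in $L[r]$. Hence $V\in L[r]$ implies $\partial V\in L[r]$, computed the same way, and the whole recursion can be carried out in $L[r]$. All $V_\xi$ and all $A(V_\xi,p)$ are in $L[r]$.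

**Step 4: $V_\infty\neq\emptyset$.** This is the only place in the proof of Theorem B where $\mathsf{PSP}(\mathbf\Pi^1_1)$ is used. Suppose $V_\infty=\emptyset$. Let $A\in I$, and by (4) let $(1_A,g)\in[U]$. Let $\xi$ be least with $(1_A,g)\notin[V_\xi]$. It is not $0$, and not a limit since $V_\xi$ is then an intersection; so $\xi=\eta+1$, and some $p=(1_A|n,g|n)$ is in $V_\eta\setminus\partial V_\eta$. Then $A(V_\eta,p)\in J$. For each $l\in A$ the node $(1_A|n',g|n')$ with $n'>\max(n,l)$ is in $V_\eta$, extends $p$, and has first coordinate $1$ at $l$, so $A\subseteq A(V_\eta,p)\in J\cap L[r]$. Thus every $A\in I$ is contained in a member of $J\cap L[r]$. By $\mathsf{PSP}(\mathbf\Pi^1_1)$ and (G), $\omega_1^{L[r]}<\omega_1$; as $L[r]$ satisfies the continuum hypothesis, $\mathcal P(\omega)\cap L[r]$ is countable. So $I$ is countably generated in $J$, contrary to assumption.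

**Step 5: the tree of choices.** We build nodes $p_\sigma\in V_\infty$ for $\sigma\in\omega^{<\omega}$, starting from $p_\emptyset=\emptyset$. Given $p_\sigma$, we have $A(V_\infty,p_\sigma)\notin J$ because $\partial V_\infty=V_\infty$. So it has an infinite subset in $\mathcal A_{k^*}$, and by closure under infinite subsets we may choose $\{i_0^\sigma<i_1^\sigma<\cdots\}\in\mathcal A_{k^*}$ inside $A(V_\infty,p_\sigma)\setminus|p_\sigma|$, where $|p_\sigma|=\{0,\dots,|p_\sigma|-1\}$ is the length of $p_\sigma$. By definition of $A(V_\infty,p_\sigma)$ there is $p_{\sigma^\frown n}\in V_\infty$ extending $p_\sigma$, of length $>i_n^\sigma$, with first coordinate equal to $1$ at $i_n^\sigma$. The lengths strictly increase along branches, so for $h\in\omega^\omega$ we can put $(1_{A_h},g_h)=\bigcup_mp_{h|m}\in[U]$. By (4), $A_h\in I$, and $A_h\ne\emptyset$. Let $\Phi(h)=\overline{d[A_h]}^{\,w}\in\mathcal K(B)$.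

**Step 6: the map is a reduction.** Fix $0<\delta<\theta_{k^*}/4$, let $L\in\mathcal K(B)$ and $H=\{h:\Phi(h)\subseteq L+\delta B\}$. For $\sigma\in\omega^{<\omega}$ let $b_\sigma=\{i^\sigma_n:\sigma^\frown n\subset h\text{ for some }h\in H\}$. If $\sigma^\frown n\subset h\in H$, then $i_n^\sigma\in A_h$, so $d_{i_n^\sigma}\in L+\delta B$. Hence $d[b_\sigma]\subseteq L+\delta B$. If $b_\sigma$ were infinite it would be in $\mathcal A_{k^*}$, against Lemma 3.2; so $b_\sigma$ is finite. The tree of initial segments of members of $H$ is therefore finitely branching, it has finitely many nodes at each level, and $H$ is pointwise bounded. So $\omega^\omega\preceq(\mathcal K(B),\le_\delta)$.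

Together with Proposition 4.1 this proves Theorem B. ∎

**Remark 5.1 (Borelness).** In Section 5 the map $h\mapsto1_{A_h}\in2^\omega$ is continuous, since $p_{h|m}$ depends only on $h|m$ and determines $1_{A_h}$ on its length. In Section 4 each set $\{h:l\in A_h\}=\bigcup_m\{h:l\in F^m_{h(m)}\}$ is open, so the map is Borel. Let $v_n^h=d_n$ if $n\in A_h$ and $v_n^h=d_{\min A_h}$ otherwise. Then $h\mapsto(v_n^h)_n$ is Borel and $\{v_n^h\}_n=d[A_h]$. So in both cases the reduction is Borel in the sense of Theorem C.

## 6. The directed set $[\omega_1]^{<\omega}$, and why the tree must be coanalytic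

For the negative direction we look for a directed set that escapes both alternatives, and then for a space that realizes it.

**Lemma 6.1.** Let $|Y|=\omega_1$. Then $[Y]^{<\omega}\not\preceq\omega$, and $\omega^\omega\preceq[Y]^{<\omega}$ iff $\mathfrak d=\omega_1$.

*Proof.* If $f$ witnessed $[Y]^{<\omega}\preceq\omega$, then for some $n$ we would have $f(\{x\})\le n$ for uncountably many $x\in Y$, and all these $x$ would belong to one finite set.

Let $f$ witness $\omega^\omega\preceq[Y]^{<\omega}$, and choose $g_F$ with $f(h)\subseteq F\Rightarrow h\le g_F$. Then $h\le g_{f(h)}$ for all $h$, so $\{g_F:F\in[Y]^{<\omega}\}$ is cofinal of size $\le\omega_1$. Since no countable family is cofinal (take $h(j)=p_j(j)+1$), $\mathfrak d=\omega_1$. Conversely, let $\{g_x:x\in Y\}$ be cofinal, and send $h$ to $\{x\}$ for some $x$ with $h\le g_x$. If $\{x\}\subseteq F$, then $h\le\max_{y\in F}g_y$. ∎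

So we want a separable space whose weakly compact sets are, up to $\varepsilon$, the finite subsets of a set $E$ of size $\omega_1$. A sum of $\omega_1$ infinite-dimensional reflexive spaces indexed by $E$ has the right shape but is not separable. To keep the space separable, let $E\subseteq2^\omega$ and put the spaces on the branches of the countable tree $2^{<\omega}$: a reflexive space on each branch $x\in E$, and something with few weakly compact sets, like $\ell_1$, on each branch $x\notin E$.

The first attempt, the $\ell_2$-norm on branches in $E$ and the $\ell_1$-norm on the others, breaks at once. Let $E$ have no perfect subset and let $x\in E$. The set of branches through $x|2$ is perfect, so some $x'\notin E$ also passes through $x|2$. The vector with value $1$ at $x|1$ and at $x|2$ should have norm $\sqrt2$ as a vector on $x$, and norm $2$ as a vector on $x'$. A vector supported on levels $\le n$ must have a norm that depends on $x|n$ only, so the distinction between $E$ and its complement has to emerge in the limit from finite information. This is what a coanalytic set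 offers: there is a tree $S$ such that $x\in E$ iff the section of $S$ at $x$ is well-founded. We build $S$ into the definition of the norm.

## 7. An uncountable coanalytic set without perfect subset

Assume for Sections 7–10 that $\mathsf{PSP}(\mathbf\Pi^1_1)$ fails. Let $E\subseteq2^\omega$ be uncountable, coanalytic, without perfect subset, and let $S$ be a tree on $2\times\omega$ with
$$2^\omega\setminus E=\{x:\exists y\ (x,y)\in[S]\}.$$

**Definition 7.1.** A *bounded pair* is a pair $(C,h)$ with $C\subseteq2^\omega\setminus E$ compact and $h\in\omega^\omega$ such that each $x\in C$ has some $y\le h$ with $(x,y)\in[S]$.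

For example, if $(x,y)\in[S]$, then $(\{x\},y)$ is a bounded pair. The next lemma collects what we need about $E$: its size, and the fact that a measure sees of $E$ only finitely many points and of its complement only one bounded pair, up to a small error.

**Lemma 7.2.** Let $\mu$ be a finite Borel measure on $2^\omega$ and $\eta>0$.

1. $|E|=\omega_1$.
2. There is a finite $F\subseteq E$ with $\mu(E\setminus F)<\eta$.
3. There is a bounded pair $(C,h)$ with $\mu((2^\omega\setminus E)\setminus C)<\eta$.

*Proof.* (1) A coanalytic set is a union of $\omega_1$ Borel sets. Each of them is countable here, since an uncountable Borel set contains a perfect set. So $|E|\le\omega_1$, and $E$ is uncountable.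

(2) $E$ is $\mu$-measurable. Let $G$ be the countable set of $x\in E$ with $\mu\{x\}>0$. If $\mu(E\setminus G)>0$, then $E\setminus G$ contains a compact set of positive measure all of whose points are null; it is uncountable, so it contains a perfect set, a contradiction. So $\mu(E\setminus G)=0$, and a large finite $F\subseteq G$ works.

(3) By the Jankov–von Neumann theorem there is a $\mu$-measurable map $x\mapsto y(x)$ on $2^\omega\setminus E$ with $(x,y(x))\in[S]$. Choose $h(i)$ with $\mu\{x:y(x)(i)>h(i)\}<\eta2^{-i-2}$. Then $\{x\notin E:y(x)\le h\}$ misses a part of $2^\omega\setminus E$ of measure at most $\eta/2$, and by inner regularity it contains a compact $C$ of which it exceeds the measure by less than $\eta/2$. ∎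

## 8. Branch norms built from the tree $S$

Let $\mathbb N=\{1,2,\dots\}$.

**Definition 8.1.** For $x\in2^\omega$, a finite $a=\{a_0<\dots<a_{k-1}\}\subset\mathbb N$ is in $\mathcal S_x$ iff $a=\emptyset$, or $k\le a_0$, or there is $u\in\omega^k$ with $u(i)\le a_i$ for all $i<k$ and $(x|k,u)\in S$.

Singletons are in $\mathcal S_x$, since $1\le a_0$. As $k\le a_{k-1}$, whether $a\in\mathcal S_x$ depends only on $x|\max a$. For orientation: if $(x|k,u)\in S$ for no $k\ge1$ and $u$, then $\mathcal S_x$ consists of the sets with at most $\min a$ elements (and $\emptyset$). If $(x,y)\in[S]$ with $y$ identically $0$, then every finite set is in $\mathcal S_x$.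

**Lemma 8.2.**

1. If $a\in\mathcal S_x$, $j\le|a|$, $b_0<\dots<b_{j-1}$ and $b_i\ge a_i$ for $i<j$, then $b\in\mathcal S_x$. In particular $\mathcal S_x$ is hereditary.
2. If $x\in E$, no infinite $a\subset\mathbb N$ has all finite subsets in $\mathcal S_x$.
3. If $(C,h)$ is a bounded pair, $x\in C$ and $a_i\ge h(i)$ for all $i<|a|$, then $a\in\mathcal S_x$.

*Proof.* (1) Let $j\ge1$. If $|a|\le a_0$, then $j\le|a|\le a_0\le b_0$. Otherwise take $u$ for $a$; as $S$ is a tree, $u|j$ works for $b$. For a subset $b$ of $a$ we have $b_i\ge a_i$.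

(2) Suppose $a=\{a_0<a_1<\cdots\}$ has all finite subsets in $\mathcal S_x$. For $k>a_0$ the set $\{a_0,\dots,a_{k-1}\}$ can only be in $\mathcal S_x$ by the last clause, so there is $u_k\in\omega^k$ with $u_k(i)\le a_i$ and $(x|k,u_k)\in S$. The tree of all such $u$ (of all lengths) is finitely branching and infinite, so König's lemma gives $y$ with $(x,y)\in[S]$, against $x\in E$.

(3) Take $y\le h$ with $(x,y)\in[S]$ and $u=y|k$, where $k=|a|$. ∎

**Definition 8.3.** A finite sequence of nonempty finite intervals $I_0<\dots<I_{k-1}$ of $\mathbb N$ is *admissible* (for $x$) if $\{\min I_i\}_{i<k}\in\mathcal S_x$. Write $Iw$ for the restriction of $w$ to $I$. On $c_{00}(\mathbb N)$ let $|w|_0=\|w\|_\infty$,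
$$|w|_{n+1}=\max\Big\{|w|_n,\ \tfrac12\sup\sum_{i<k}|I_iw|_n\Big\},\qquad\|w\|_x=\sup_n|w|_n,$$
where the supremum is over admissible sequences. Let $X_x$ be the completion of $(c_{00}(\mathbb N),\|\cdot\|_x)$.

By induction each $|\cdot|_n$ is a norm, is monotone ($|w|\le|w'|$ pointwise implies $|w|_n\le|w'|_n$), and satisfies $|w|_n\le\|w\|_1$, since $\sum_i\|I_iw\|_1\le\|w\|_1$. The norm is the solution of an implicit equation:
$$\|w\|_x=\max\Big\{\|w\|_\infty,\ \tfrac12\sup\sum_i\|I_iw\|_x\Big\}.\tag{5}$$
To see this, we first show by induction that $|w|_{n+1}=\max\{\|w\|_\infty,\frac12\sup\sum_i|I_iw|_n\}$. For $n=0$ this is the definition. In the induction step $|w|_n=\max\{\|w\|_\infty,\frac12\sup\sum_i|I_iw|_{n-1}\}$, and the second term is at most $\frac12\sup\sum_i|I_iw|_n$. Now take suprema over $n$: for a fixed sequence of intervals $\sum_i|I_iw|_n$ increases to $\sum_i\|I_iw\|_x$, and suprema commute.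

So $\|\cdot\|_x$ is a monotone norm, $\|e_n\|_x=1$, and $(e_n)$ is a $1$-unconditional basis of $X_x$. Further,
$$\text{if }\operatorname{supp}w\subseteq\{1,\dots,n\},\text{ then }\|w\|_x\text{ depends only on }w\text{ and }x|n.\tag{6}$$
Indeed, intervals with minimum $>n$ contribute $0$ and may be dropped, by heredity; for the others, admissibility depends only on $x|n$. Apply this by induction to each $|\cdot|_m$.

Off $E$ the space $X_x$ contains $\ell_1$: if $(x,y)\in[S]$ and $n_0<n_1<\cdots$ satisfy $n_i\ge y(i)$, then by Lemma 8.2(3), applied to $(\{x\},y)$, the one-point intervals $\{n_i\}$, $i<k$, are admissible, so $\|\sum_{i<k}c_ie_{n_i}\|_x\ge\frac12\sum_{i<k}|c_i|$. On $E$ the opposite happens.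

**Lemma 8.4.** If $x\in E$, then $X_x$ is reflexive.

*Proof.* By James' theorem a space with a basis is reflexive if the basis is boundedly complete (bounded partial sums imply convergence) and shrinking (each functional has norm tending to $0$ on the tails $\overline{\mathrm{span}}\{e_i:i\ge n\}$). Write $\|\cdot\|=\|\cdot\|_x$.

**Step 1: $(e_n)$ is boundedly complete.** Here the clause $k\le a_0$ is used. Otherwise some series $\sum a_ne_n$ has partial sums bounded by $M$ and is not Cauchy. So there are $\beta>0$ and successive finite blocks $v_j$ of it with $\|v_j\|\ge\beta$ and, by monotonicity, $\|\sum_{j\in F}v_j\|\le M$ for all finite $F$. Given $n\geq 1$, choose $n$ of the blocks supported in $\{n,n+1,\dots\}$. The smallest intervals containing their supports form an admissible sequence, as there are $n$ of them and the first minimum is $\ge n$. By (5) the sum of these blocks has norm $\ge n\beta/2$, a contradiction for large $n$.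

**Step 2: if $(e_n)$ is not shrinking, there is an $\ell_1$ block sequence.** Suppose $(e_n)$ is not shrinking. Then there are $x^*$ of norm $1$, $\beta>0$ and normalized finitely supported successive blocks $y_0,y_1,\dots$ with $x^*(y_j)>\beta$. By $1$-unconditionality $\|\sum c_jy_j\|=\|\sum|c_j|y_j\|\ge\beta\sum|c_j|$.

**Step 3: improve the constant.** This is James' distortion argument; we need the constant $\frac9{10}$. Let $\beta_n=\inf\{\|\sum_{j\ge n}c_jy_j\|:\sum|c_j|=1\}$ (finite sums). It is nondecreasing with limit $\beta_\infty\in[\beta,1]$. Let $\lambda=0.95$ and fix $n$ with $\beta_n>\lambda\beta_\infty$. As $\beta_m\le\beta_\infty<\beta_\infty/\lambda$ for all $m$, we can choose successive blocks $w_i=\sum_jc_j^iy_j$ ($i\ge1$) of $(y_j)_{j\ge n}$ with $\sum_j|c^i_j|=1$ and $\|w_i\|<\beta_\infty/\lambda$. Let $v_i=w_i/\|w_i\|$. Then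
$$\Big\|\sum c_iv_i\Big\|\ge\beta_n\sum\frac{|c_i|}{\|w_i\|}\ge\lambda^2\sum|c_i|\ge\tfrac9{10}\sum|c_i|.\tag{7}$$

**Step 4: a convex combination that no set in $\mathcal S_x$ sees well.** Let $q_j=\max\operatorname{supp}v_j$ and $\mathcal G=\{G\subset\{1,2,\dots\}\text{ finite}:\{q_j\}_{j\in G}\in\mathcal S_x\}$. By Lemma 8.2(1) $\mathcal G$ is hereditary. It is closed in $2^{\mathbb N}$: if $G_n\in\mathcal G$ and $G_n\to G$, then every finite subset of $G$ is contained in some $G_n$, hence is in $\mathcal G$; so $G$ is finite by Lemma 8.2(2), and $G\in\mathcal G$. Here $x\in E$ is used. The functions $G\mapsto1_{j\in G}$ ($j=1,2,\dots$) on the compact space $\mathcal G$ are continuous, bounded, and tend to $0$ pointwise because each $G$ is finite. So they are weakly null in $C(\mathcal G)$, and Mazur's theorem gives a finite convex combination with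
$$\sum_{j\in G}c_j\le\tfrac1{10}\qquad\text{for all }G\in\mathcal G.\tag{8}$$
Put $z=\sum_jc_jv_j$. By (7), $\|z\|\ge\frac9{10}$.

**Step 5: an upper estimate of $\|z\|$.** We contradict Step 4. Since $\{j\}\in\mathcal G$, (8) gives $c_j\le\frac1{10}$, and the $v_j$ are disjointly supported with $\|v_j\|_\infty\le1$; so $\|z\|_\infty\le\frac1{10}$. Let $I_0<\dots<I_{k-1}$ be admissible. By (5), $\sum_i\|I_iv_j\|\le2\|v_j\|=2$ for each $j$. Let $G$ be the set of $j$ with $c_j\ne0$ such that $\min\operatorname{supp}v_j<\min I_i\le q_j$ for some $i$; choose such an $i=i(j)$.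

If $c_j\ne0$ and two intervals $I_i<I_{i'}$ meet $\operatorname{supp}v_j$, then $\min\operatorname{supp}v_j\le\max I_i<\min I_{i'}\le q_j$, so $j\in G$. Hence for $j\notin G$ with $c_j\ne0$ at most one interval meets the support, and $\sum_i\|I_iv_j\|\le1$.

Moreover $G\in\mathcal G$. For $j<j'$ in $G$ we have $\min I_{i(j)}\le q_j<\min\operatorname{supp}v_{j'}<\min I_{i(j')}$, so $i(j)$ is strictly increasing. The set $\{\min I_{i(j)}\}_{j\in G}$ is in $\mathcal S_x$ by heredity, and $q_j\ge\min I_{i(j)}$, so $\{q_j\}_{j\in G}\in\mathcal S_x$ by Lemma 8.2(1). Using (8),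
$$\tfrac12\sum_i\|I_iz\|\le\tfrac12\sum_jc_j(1+1_{j\in G})\le\tfrac12\big(1+\tfrac1{10}\big)=0.55 .$$
By (5), $\|z\|\le0.55$, contradicting $\|z\|\ge\frac9{10}$. So $(e_n)$ is shrinking. ∎

## 9. Gluing the branches along $2^{<\omega}$

From now on $D=2^{<\omega}\setminus\{\emptyset\}$, ordered by extension. If $w\in c_{00}(D)$ is supported on a chain, pick $x\in2^\omega$ with $\operatorname{supp}w\subseteq\{x|n:n\ge1\}$ and let $\|w\|_{ch}=\|(w(x|n))_n\|_x$. By (6) the value depends only on $w$ and the longest node of the support, so the choice of $x$ does not matter.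

**Definition 9.1.** On $c_{00}(D)$ put
$$\|v\|=\inf\Big\{\sum_i\|w_i\|_{ch}:v=\sum_iw_i\text{ (finite sum), each }w_i\text{ supported on a chain}\Big\},$$
and let $X$ be the completion, $B=B_X$.

Since $\|w\|_{ch}\ge\|w\|_\infty$, we have $\|v\|\ge\|v\|_\infty$, and this is a norm. $X$ is separable. For closed $C\subseteq2^\omega$ let $T_C=\{x|n:x\in C,n\ge1\}$ and $T_x=T_{\{x\}}$. For $R\subseteq D$ let $P_R$ be restriction to $R$. Write $P_{R,>N}=P_{R\cap\{|s|>N\}}$ and $P_{x,>N}=P_{T_x,>N}$.

**Lemma 9.2.**

1. $\|P_R\|\le1$. Hence $P_R$ extends to $X$, $\mathrm{Id}-P_R=P_{D\setminus R}$ is contractive, and $P_{R_n}v\to P_Rv$ for $v\in X$ and finite $R_n\uparrow R$.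
2. If $w$ is supported on a chain, then $\|w\|=\|w\|_{ch}$.
3. For finitely supported $\varphi:D\to\mathbb R$, $\|\varphi\|_{X^*}=\sup\{\langle\varphi,w\rangle:w\text{ supported on a chain},\|w\|_{ch}\le1\}$. If $v\in X$ and $\|P_Rv\|>c$, there is a finitely supported $\varphi$ with $\operatorname{supp}\varphi\subseteq R$, $\|\varphi\|\le1$ and $\langle\varphi,v\rangle>c$.
4. If $\|\sum_{i\le n}\pm\varphi_i\|\le M$ for all $n$ and all signs, then $\sup_{v\in K}|\langle\varphi_i,v\rangle|\to0$ for every RWC $K\subseteq X$.

*Proof.* (1) If $v=\sum w_i$, then $P_Rv=\sum P_Rw_i$ and $\|P_Rw_i\|_{ch}\le\|w_i\|_{ch}$ because $\|\cdot\|_x$ is monotone. The convergence holds for $v\in c_{00}(D)$, where $P_{R_n}v=P_Rv$ eventually, and extends by density and $\|P_{R_n}\|\le1$.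

(2) "$\le$" is clear. Let $\operatorname{supp}w\subseteq T_x$ and $w=\sum w_i$ with $w_i$ on chains. Then $w=\sum P_{T_x}w_i$, and the triangle inequality in $X_x$ gives $\|w\|_{ch}\le\sum\|P_{T_x}w_i\|_{ch}\le\sum\|w_i\|_{ch}$.

(3) "$\ge$" follows from (2). If $\|v\|<1$, write $v=\sum w_i$ with $\sum\|w_i\|_{ch}<1$; then $|\langle\varphi,v\rangle|\le\sum|\langle\varphi,w_i\rangle|$ is at most the supremum. For the second part, (1) gives a finite $R'\subseteq R$ with $\|P_{R'}v\|>c$; take $\psi\in X^*$ of norm $1$ with $\psi(P_{R'}v)>c$ and $\varphi=\psi\circ P_{R'}$.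

(4) Choosing signs, $\sum_{i\le n}|\langle\varphi_i,v\rangle|\le M\|v\|$, so $v\mapsto(\langle\varphi_i,v\rangle)_i$ is a bounded operator $X\to\ell_1$. It maps $K$ to an RWC set, which is relatively norm compact by Schur's theorem; so the $i$-th coordinates tend to $0$ uniformly on $K$. ∎

Two uses of (3) and (4) recur below: if no chain meets more than one of the supports of $\varphi_0,\varphi_1,\dots$ and $\|\varphi_i\|\le1$, then $\|\sum_{i\le n}\pm\varphi_i\|\le1$ by (3), and (4) applies.

For finite $F\subseteq2^\omega$ let $P_{F,N}=P_{T_F\cup\{|s|\le N\}}$ and $L_{F,N}=P_{F,N}(B)$.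

**Lemma 9.3.** For finite $F\subseteq E$, $L_{F,N}$ is a weakly compact subset of $B$. If $F\subseteq F'$ and $N\le N'$, then $L_{F,N}\subseteq L_{F',N'}$.

*Proof.* $P_{F,N}$ is a contractive projection, so $L_{F,N}$ is the unit ball of the closed subspace $P_{F,N}X$; monotonicity follows. For weak compactness we show that $P_{F,N}X$ is reflexive. Choose $N'\ge N$ such that distinct branches in $F$ have disjoint sets of nodes beyond level $N'$. Then $P_{F,N'}=P_{\{|s|\le N'\}}+\sum_{x\in F}P_{x,>N'}$ is a sum of projections onto disjoint sets of nodes, so $P_{F,N'}X$ is the direct sum of a finite-dimensional space and the spaces $P_{x,>N'}X$, $x\in F$. Each $P_{x,>N'}X$ is a closed subspace of $P_{T_x}X$, which by Lemma 9.2(2) is isometric to $X_x$, reflexive by Lemma 8.4. Finite sums and closed subspaces of reflexive spaces are reflexive, and $P_{F,N}X$ is a closed subspace of $P_{F,N'}X$. ∎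

## 10. Relatively weakly compact sets lie near finitely many branches in $E$

Fix an RWC set $K\subseteq B$. We want to show that $K\subseteq L_{F,N}+\varepsilon B$ for a finite $F\subseteq E$ and some $N$. Mass of vectors of $K$ far out in the tree could sit on branches off $E$, on infinitely many branches of $E$, or on nodes that leave such branches late. Three lemmas handle these threats; each says that otherwise an $\ell_1$ appears.

**Lemma 10.1 (branches off $E$).** If $(C,h)$ is a bounded pair, then $\lim_N\sup_{v\in K}\|P_{T_C,>N}v\|=0$.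

*Proof.* The suprema decrease in $N$. Suppose all are $>c>0$. Starting with $N_0\ge h(0)$, choose inductively $v_i\in K$ with $\|P_{T_C,>N_i}v_i\|>c$; by Lemma 9.2(3) a finitely supported $\varphi_i$ with support in $T_C\cap\{|s|>N_i\}$, $\|\varphi_i\|\le1$, $\langle\varphi_i,v_i\rangle>c$; and then $N_{i+1}>N_i$ with $N_{i+1}\ge h(i+1)$ and $\operatorname{supp}\varphi_i\subseteq\{|s|\le N_{i+1}\}$.

We bound $\|\sum_{i<n}\pm\varphi_i\|$. Let $w$ be supported on a chain with $P_{T_C}w\ne0$ (otherwise $\langle\varphi_i,w\rangle=0$ for all $i$). The longest node of $P_{T_C}w$ is on some $x\in C$, so $P_{T_C}w$ is supported on $T_x$. Put $I_i=(N_i,N_{i+1}]$. As $\min I_i\ge h(i)$, Lemma 8.2(3) gives $\{\min I_i\}_{i<n}\in\mathcal S_x$. Since $\varphi_i$ lives on $T_C$ and on levels in $I_i$, (5) gives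
$$\Big|\Big\langle\sum_{i<n}\pm\varphi_i,w\Big\rangle\Big|\le\sum_{i<n}\|I_iP_{T_C}w\|_x\le2\|P_{T_C}w\|_x\le2\|w\|_{ch}.$$
So $\|\sum_{i<n}\pm\varphi_i\|\le2$ by Lemma 9.2(3), and $\langle\varphi_i,v_i\rangle>c$ contradicts Lemma 9.2(4). ∎

**Lemma 10.2 (branches in $E$).** $G_K:=\{x\in2^\omega:\inf_N\sup_{v\in K}\|P_{x,>N}v\|>0\}$ is a countable subset of $E$.

*Proof.* If $x\notin E$, pick $y$ with $(x,y)\in[S]$ and apply Lemma 10.1 to the bounded pair $(\{x\},y)$; so $x\notin G_K$.

Suppose $G_K$ is uncountable. Then for some $c>0$ there are infinitely many $x$ with $\sup_{v\in K}\|P_{x,>N}v\|>c$ for all $N$. By compactness there are distinct such $x_i$ converging to some $x$, $x_i\ne x$, and after passing to a subsequence $\Delta_i=\max\{n:x_i|n=x|n\}$ is strictly increasing. Choose $v_i\in K$ and finitely supported $\varphi_i$ with support in $\{x_i|n:n>\Delta_i\}$, $\|\varphi_i\|\le1$, $\langle\varphi_i,v_i\rangle>c$.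

For $i<j$ we have $x_j|(\Delta_i+1)=x|(\Delta_i+1)\ne x_i|(\Delta_i+1)$. Nodes in $\operatorname{supp}\varphi_i$ extend $x_i|(\Delta_i+1)$, and nodes in $\operatorname{supp}\varphi_j$ extend $x_j|(\Delta_i+1)$; so they are incomparable. A chain meets at most one support, so $\|\sum_{i\le n}\pm\varphi_i\|\le1$, contradicting Lemma 9.2(4). ∎

**Lemma 10.3 (leaving a closed set late).** Let $C'\subseteq2^\omega$ be closed. For $s\in D\setminus T_{C'}$ let $d(s)$ be the largest $j\le|s|$ with $j=0$ or $s|j\in T_{C'}$, and let $R_m=\{s\in D\setminus T_{C'}:d(s)\ge m\}$. Then $\lim_m\sup_{v\in K}\|P_{R_m}v\|=0$.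

*Proof.* The suprema decrease in $m$. Suppose all are $>c>0$. Choose inductively $m_i$, $v_i\in K$, and finitely supported $\varphi_i$ with support in $R_{m_i}$, $\|\varphi_i\|\le1$, $\langle\varphi_i,v_i\rangle>c$, and $m_{i+1}>\max d[\operatorname{supp}\varphi_i]$. If $s\subset t$ are both off $T_{C'}$, then, as $T_{C'}$ is closed under nonempty initial segments, $t|j\notin T_{C'}$ for $|s|\le j\le|t|$, so $d(t)=d(s)$. On $\operatorname{supp}\varphi_i$ the values of $d$ are in $[m_i,m_{i+1})$. So each chain meets at most one support, $\|\sum_{i\le n}\pm\varphi_i\|\le1$, and Lemma 9.2(4) is contradicted. ∎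

These lemmas treat one closed set at a time, and neither $E$ nor its complement is closed. Measures bridge the difference, through Lemma 7.2.

**Proposition 10.4.** For every RWC $K\subseteq B$ and $\varepsilon>0$ there are a finite $F\subseteq G_K\subseteq E$ and $N$ with $\|v-P_{F,N}v\|\le\varepsilon$ for all $v\in K$. In particular $K\subseteq L_{F,N}+\varepsilon B$.

*Proof.* The last statement follows from $v=P_{F,N}v+(v-P_{F,N}v)$. Suppose the first fails.

**Step 1: bad vectors and their measures.** We record where the bad mass sits. Let $G_K=\bigcup_nF_n$ with $F_n$ finite and increasing, and take $v_n\in K$ ($n\ge1$) with $\|v_n-P_{F_n,n}v_n\|>\varepsilon$. The vector $v_n-P_{F_n,n}v_n$ is the restriction of $v_n$ to the nodes off $T_{F_n}$ of length $>n$. So by Lemma 9.2(1) there is $M_n>n$ such that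
$$u_n:=P_{\{n<|s|\le M_n\}}v_n\quad\text{satisfies}\quad\|(\mathrm{Id}-P_{T_{F_n}})u_n\|>\varepsilon.\tag{9}$$
As $u_n\in c_{00}(D)$ and $\|u_n\|\le1$, write $u_n=\sum_iw_{n,i}$ (finite sum) with $w_{n,i}$ supported on a chain and $\sum_i\|w_{n,i}\|_{ch}\le2$; restricting, we may assume $\operatorname{supp}w_{n,i}\subseteq\{n<|s|\le M_n\}$. Let $x_{n,i}$ be a branch containing $\operatorname{supp}w_{n,i}$, and $\mu_n=\sum_i\|w_{n,i}\|_{ch}\,\delta_{x_{n,i}}$. These measures have mass $\le2$; along a subsequence $\mu_n\to\mu$ weak$^*$.

**Step 2: one closed set carries most of $\mu$.** By Lemma 7.2 choose a finite $F\subseteq E$ with $\mu(E\setminus F)<\varepsilon/8$ and a bounded pair $(C,h)$ with $\mu((2^\omega\setminus E)\setminus C)<\varepsilon/8$. Let $C'=C\cup F$, a closed set with $\mu(2^\omega\setminus C')<\varepsilon/4$, and $R=D\setminus T_{C'}$.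

**Step 3: off $T_{C'}$ the vectors $u_n$ are small.** By Lemma 10.3 fix $m\ge1$ with $\sup_{v\in K}\|P_{R_m}v\|<\varepsilon/8$. The set $W=\{x:x|m\in T_{C'}\}$ is clopen and contains $C'$, so $\mu(2^\omega\setminus W)<\varepsilon/4$ and, by weak$^*$ convergence, $\mu_n(2^\omega\setminus W)<\varepsilon/4$ for large $n$ in the subsequence. Let also $n\ge m$. If $s\in R\setminus R_m$ and $|s|>n$, then $d(s)<m$, so $s|m\notin T_{C'}$, and branches through $s$ are not in $W$. Hence if $x_{n,i}\in W$ then $P_{R\setminus R_m}w_{n,i}=0$, and
$$\|P_{R\setminus R_m}u_n\|\le\sum_{x_{n,i}\notin W}\|w_{n,i}\|_{ch}=\mu_n(2^\omega\setminus W)<\tfrac\varepsilon4.$$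
Since $\|P_{R_m}u_n\|\le\|P_{R_m}v_n\|<\varepsilon/8$, we get $\|P_Ru_n\|<\frac38\varepsilon$.

**Step 4: on $T_{C'}$ the remaining parts vanish in the limit.** We have $D=R\cup T_C\cup T_F$. Split $D$ into disjoint pieces contained in $R$, in $T_C$ and in the $T_x$ ($x\in F$). By Lemma 9.2(1),
$$\|(\mathrm{Id}-P_{T_{F_n}})u_n\|\le\|P_Ru_n\|+\|P_{T_C,>n}v_n\|+\sum_{x\in F}\|P_{T_x\setminus T_{F_n}}u_n\|.$$
The second term tends to $0$ by Lemma 10.1. In the finite sum, the term for $x\in G_K$ is $0$ once $x\in F_n$. For $x\notin G_K$ the term is at most $\|P_{x,>n}v_n\|$, which tends to $0$ by the definition of $G_K$. So along the subsequence $\limsup\|(\mathrm{Id}-P_{T_{F_n}})u_n\|\le\frac38\varepsilon$, which contradicts (9). ∎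

## 11. $\mathbb AK(B_X)\sim[\omega_1]^{<\omega}$, and the independence

*Proof of Theorem A.* **Step 1: $\mathbb AK(B)\preceq[E]^{<\omega}$.** Fix $\varepsilon>0$ and distinct $z_0,z_1,\dots\in E$; they will encode the number $N$. For $K\in\mathcal K(B)$ choose by Proposition 10.4 a finite $F\subseteq E$ and $N$ with $K\subseteq L_{F,N}+\varepsilon B$, and send $K$ to $F\cup\{z_0,\dots,z_N\}$. Given a finite $F'\subseteq E$, let $N'=\max\{n:z_n\in F'\}$, or $0$ if there is no such $n$. If the image of $K$ is contained in $F'$, then $F\subseteq F'$ and $N\le N'$, so $K\subseteq L_{F',N'}+\varepsilon B$ by Lemma 9.3, and $L_{F',N'}\in\mathcal K(B)$.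

**Step 2: $[E]^{<\omega}\preceq(\mathcal K(B),\le_{1/3})$.** Send $F$ to $L_{F,0}\in\mathcal K(B)$. Let $L\in\mathcal K(B)$; by Proposition 10.4 $L\subseteq L_{F_0,N}+\frac13B$ for some finite $F_0\subseteq E$ and some $N$. We claim that $L_{F,0}\subseteq L+\frac13B$ implies $F\subseteq F_0$. Suppose $x\in F\setminus F_0$, and take $n>N$ with $x|n\notin T_{F_0}$. The unit vector $e_{x|n}$ has norm $1$ and is in $L_{F,0}$, so $e_{x|n}=z+\rho$ with $z\in P_{F_0,N}X$ and $\|\rho\|\le\frac23$. Apply the contraction $\mathrm{Id}-P_{F_0,N}$: it kills $z$ and fixes $e_{x|n}$, because $x|n\notin T_{F_0}$ and $n>N$. So $1=\|e_{x|n}\|\le\frac23$, a contradiction.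

**Step 3: conclusions.** By Lemma 7.2(1), $[E]^{<\omega}\cong[\omega_1]^{<\omega}$, so $\mathbb AK(B)\sim[\omega_1]^{<\omega}$. If $\mathbb AK(B)\preceq\omega$, then $[E]^{<\omega}\preceq(\mathcal K(B),\le_{1/3})\preceq\omega$, against Lemma 6.1. If $\omega^\omega\preceq(\mathcal K(B),\le_\delta)$ for some $\delta$, then $\omega^\omega\preceq[E]^{<\omega}$ by Step 1 with $\varepsilon=\delta$, and $\mathfrak d=\omega_1$ by Lemma 6.1. If $\mathfrak d=\omega_1$, then $\omega^\omega\preceq[E]^{<\omega}\preceq(\mathcal K(B),\le_{1/3})$ by Lemma 6.1 and Step 2. ∎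

*Proof of Corollary 1.* Let $\mathfrak d>\omega_1$. If $\mathsf{PSP}(\mathbf\Pi^1_1)$ holds, Theorem B gives the dichotomy. If it fails, the space of Theorem A satisfies neither alternative. ∎

*Proof of Corollary 2.* (a) If ZFC is consistent, so is ZFC + $V=L$. Add $\omega_2$ Cohen reals to $L$. Cardinals are preserved, so $\omega_1^L=\omega_1$ and $\mathsf{PSP}(\mathbf\Pi^1_1)$ fails by (G) with $r=\emptyset$. It remains to see $\mathfrak d\ge\omega_2$. For each $g$ the set $\{h:h\le g\}$ is closed and nowhere dense in $\omega^\omega$, so a cofinal family covers $\omega^\omega$ by $\mathfrak d$ meager sets; thus $\mathfrak d\ge\mathrm{cov}(\mathcal M)$. And $\mathrm{cov}(\mathcal M)=\omega_2$ in this extension: the continuum is $\omega_2$, while codes of $\omega_1$ meager Borel sets lie in an intermediate extension by $\omega_1$ of the Cohen reals, and a remaining one is Cohen over it and avoids all these sets. So $\mathfrak d>\omega_1$, and Theorem A applies.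

(b) Collapse an inaccessible $\kappa$ to $\omega_1$ by the Lévy collapse. Every real $r$ of the extension lies in an intermediate extension $M$ in which $\kappa$ is still inaccessible. As $L[r]\subseteq M$, $\omega_1^{L[r]}\le\omega_1^M<\kappa$, and $\kappa$ is the $\omega_1$ of the full extension. So $\omega_1^{L[r]}<\omega_1$ for all reals $r$, $\mathsf{PSP}(\mathbf\Pi^1_1)$ holds by (MS), and the dichotomy holds by Theorem B. ∎

## 12. Borel reductions and the perfect set property

When $\mathsf{PSP}(\mathbf\Pi^1_1)$ fails and $\mathfrak d=\omega_1$, the space $X$ of Theorem A does satisfy $\omega^\omega\preceq\mathbb AK(B)$, by way of a cofinal family indexed by $E$. The last theorem says that this cannot be done in a Borel way, because a Borel reduction would reveal an uncountable *analytic* subset of $E$.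

*Proof of Theorem C.* If $\mathsf{PSP}(\mathbf\Pi^1_1)$ holds, then by Theorem B and Remark 5.1 every separable $X$ satisfies $\mathbb AK(B)\preceq\omega$ or $\omega^\omega\preceq\mathbb AK(B)$ in a Borel way.

Suppose $\mathsf{PSP}(\mathbf\Pi^1_1)$ fails, and let $E,X$ be as in Sections 7–10. Then $\mathbb AK(B)\not\preceq\omega$ by Theorem A. Suppose toward a contradiction that $h\mapsto(v_n^h)_n$ is a Borel reduction for some $\delta>0$.

**Step 1: only countably many branches are used.** Put
$$E'=\{x:\exists h\,\exists k\,\forall N\,\exists n\ \|P_{x,>N}v_n^h\|>1/k\}=\bigcup_hG_{\{v_n^h\}_n}.$$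
The function $(x,v)\mapsto\|P_{x,>N}v\|$ is Borel: by Lemma 9.2(1) it is the supremum over $M$ of the norms of the restrictions of $v$ to $\{x|n:N<n\le M\}$, and these are continuous in $v$ and locally constant in $x$. Hence $E'$ is the projection of a Borel set in $2^\omega\times\omega^\omega$, so it is analytic. By Lemma 10.2, $E'\subseteq E$. Since $E$ has no perfect subset, $E'$ is countable.

**Step 2: $\omega^\omega$ is a countable union of bounded sets.** By Proposition 10.4, for each $h$ there are a finite $F\subseteq G_{\{v^h_n\}_n}\subseteq E'$ and $N$ with $\{v_n^h\}_n\subseteq L_{F,N}+\delta B$. The right side is weakly closed, being the sum of a weakly compact and a weakly closed set; so $\Phi(h)\subseteq L_{F,N}+\delta B$. Only countably many pairs $(F,N)$ occur, and for each of them $\{h:\Phi(h)\subseteq L_{F,N}+\delta B\}$ is pointwise bounded, because $\Phi$ is a reduction and $L_{F,N}\in\mathcal K(B)$. So $\omega^\omega$ is covered by countably many sets, bounded by functions $p_0,p_1,\dots$. But $h(j)=p_j(j)+1$ lies in none of them, a contradiction. ∎
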